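\title{Homogeneous Riemannian manifolds whose Ricci tensor is a Codazzi tensor}

\begin{abstract}
A Riemannian metric is a $\mathcal B$-metric if its Ricci tensor is a Codazzi tensor. We prove the conjecture that every homogeneous Riemannian manifold with a $\mathcal B$-metric has parallel Ricci tensor. Homogeneity serves only to make the eigenvalues of the Ricci tensor constant, and the proof is local. It applies to any Codazzi tensor $A$ with constant eigenvalues: $A$ is parallel as soon as the Ricci tensor satisfies the Codazzi equation on triples of vectors from three different eigenspaces of $A$. It follows that the simply connected homogeneous $\mathcal B$-manifolds are exactly the products of homogeneous Einstein manifolds. Examples show that neither the constancy of the eigenvalues nor the condition on the Ricci tensor can be dropped.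
\end{abstract}

\section{The question and the results}\label{sec:intro}

All manifolds are smooth and connected, and all metrics are positive definite. Let $(M,g)$ be a Riemannian manifold with Levi-Civita connection $\nabla$ and Ricci tensor $\operatorname{Ric}$, and put
\begin{equation}\label{eq:defB}
B(X,Y,Z)=(\nabla_X\operatorname{Ric})(Y,Z)-(\nabla_Y\operatorname{Ric})(X,Z).
\end{equation}
Following Gray, $g$ is called a \emph{$\mathcal B$-metric}, and $(M,g)$ a \emph{$\mathcal B$-manifold}, if $B=0$. The manifold is \emph{Ricci-parallel} if $\nabla\operatorname{Ric}=0$, and \emph{homogeneous} if its isometries act transitively on it. The tensor $(\nabla_X\operatorname{Ric})(Y,Z)$ is always symmetric in $Y,Z$; the condition $B=0$ asks that it be symmetric in all three arguments, and Ricci-parallel asks that it vanish. So every Ricci-parallel metric is a $\mathcal B$-metric. The following conjecture is posed in \cite{LI}.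

\begin{quote}
\emph{Every homogeneous Riemannian manifold with a $\mathcal B$-metric is Ricci-parallel.}
\end{quote}

The tensor $B$ is the divergence of the curvature tensor (see \eqref{eq:div} below), and a $\mathcal B$-metric has constant scalar curvature (see \eqref{eq:scal}). In dimension two $\operatorname{Ric}=\frac12\operatorname{scal}\cdot g$, so there the two conditions agree. In every dimension $n\ge3$ they differ: Example~\ref{ex:warped} is a complete $\mathcal B$-metric on $\mathbb R^n$ that is not Ricci-parallel.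

To see what homogeneity should change, note that a field of self-adjoint endomorphisms can fail to be parallel in two ways: its eigenvalues can vary, or its eigenspaces can twist, that is, fail to be preserved by parallel transport. In Example~\ref{ex:warped} the eigenvalues vary, and this cannot happen on a homogeneous manifold. The conjecture thus says that the eigenspaces of the Ricci tensor cannot twist. If there are at most two eigenvalues, the symmetry of $\nabla\operatorname{Ric}$ alone rules out twisting (Corollary~\ref{cor:two}), which suggests the answer yes. With three eigenvalues symmetry is not enough. Call a self-adjoint $(1,1)$-tensor field $A$ a \emph{Codazzi tensor} if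
\[
(\nabla_XA)Y=(\nabla_YA)X\qquad\text{for all }X,Y .
\]
There are homogeneous three-manifolds that carry a non-parallel Codazzi tensor with constant eigenvalues (Examples~\ref{ex:cartan} and~\ref{ex:lie}). A proof of the conjecture must therefore use the curvature a second time.

\begin{theorem}\label{thm:A}
Every homogeneous Riemannian manifold with a $\mathcal B$-metric is Ricci-parallel. More generally, any $\mathcal B$-metric, on a possibly incomplete manifold, whose Ricci tensor has constant eigenvalues is Ricci-parallel.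
\end{theorem}

In Theorem~\ref{thm:A} the Ricci tensor plays two roles: it is a Codazzi tensor with constant eigenvalues, and its Codazzi equation says that the curvature is divergence-free. The proof is clearer when the roles are separated.

\begin{theorem}\label{thm:B}
Let $A$ be a Codazzi tensor with constant eigenvalues on $(M,g)$. Suppose that $B(X,Y,Z)=0$ whenever $X,Y,Z$ lie in three different eigenspaces of $A$ (for instance, $g$ is a $\mathcal B$-metric). Then $\nabla A=0$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}]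
Define $A$ by $g(AY,Z)=\operatorname{Ric}(Y,Z)$. Then $g((\nabla_XA)Y,Z)=(\nabla_X\operatorname{Ric})(Y,Z)$, so for a $\mathcal B$-metric $A$ is a Codazzi tensor and $B=0$. If the eigenvalues of $A$ are constant, Theorem~\ref{thm:B} gives $\nabla\operatorname{Ric}=0$. If $M$ is homogeneous, any two points $x,y$ are related by an isometry $\varphi$, and $d\varphi_x$ conjugates $A_x$ to $A_y$; so the eigenvalues are constant.
\end{proof}

A manifold is \emph{Einstein} if $\operatorname{Ric}=\lambda g$ with a constant $\lambda$.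

\begin{corollary}\label{cor:C}
A simply connected homogeneous Riemannian manifold is a $\mathcal B$-manifold if and only if it is a Riemannian product of homogeneous Einstein manifolds. Consequently, a homogeneous Riemannian manifold is a $\mathcal B$-manifold if and only if its universal cover is such a product.
\end{corollary}

The proof of Theorem~\ref{thm:B} is a pointwise computation with three tensors: $T=\nabla A$, which measures the twisting of the eigenspaces; the curvature $\kappa$ between two different eigenspaces; and $B$. For a Codazzi tensor with constant eigenvalues, $\kappa$ is quadratic in $T$ (Lemma~\ref{lem:kappa}), and $B$, on three different eigenspaces, is bilinear in $\kappa$ and $T$ (Lemma~\ref{lem:div}). No derivative of $T$ or $\kappa$ survives in these formulas. A weighted pairing of $B$ with $T$ equals $|\kappa|^2$ (Proposition~\ref{prop:first}), and a weighted trace of $\kappa$ equals $-|T|^2$ (Proposition~\ref{prop:second}). So $B=0$ forces $\kappa=0$, which forces $T=0$. Section~\ref{sec:three} shows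 all of this by hand in dimension three.

\section{Conventions and standard identities}\label{sec:conv}

We put $R(X,Y)=[\nabla_X,\nabla_Y]-\nabla_{[X,Y]}$ and $R(X,Y,Z,W)=g(R(X,Y)Z,W)$. With $e$ running over an orthonormal basis,
\[
\operatorname{Ric}(Y,Z)=\sum_e R(e,Y,Z,e),\qquad \operatorname{scal}=\sum_e\operatorname{Ric}(e,e),
\]
and $R(X,Y,Y,X)$ is the sectional curvature of the plane spanned by orthonormal vectors $X,Y$. The tensor $R(X,Y,Z,W)$ is antisymmetric in $X,Y$ and in $Z,W$, has the \emph{pair symmetry} $R(X,Y,Z,W)=R(Z,W,X,Y)$, and satisfies the two Bianchi identities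
\begin{gather}
R(X,Y)Z+R(Y,Z)X+R(Z,X)Y=0,\label{eq:bianchi1}\\
(\nabla_UR)(X,Y,Z,W)+(\nabla_XR)(Y,U,Z,W)+(\nabla_YR)(U,X,Z,W)=0.\label{eq:bianchi2}
\end{gather}
Setting $U=W=e$ in \eqref{eq:bianchi2} and summing, the second term becomes $-(\nabla_X\operatorname{Ric})(Y,Z)$ and the third $(\nabla_Y\operatorname{Ric})(X,Z)$. Hence
\begin{equation}\label{eq:div}
\sum_e(\nabla_eR)(X,Y,Z,e)=B(X,Y,Z).
\end{equation}
Now set $Y=Z=e'$ and sum again. Since $R(X,e',e',e)=R(e',X,e,e')$, the left side of \eqref{eq:div} gives $\sum_e(\nabla_e\operatorname{Ric})(X,e)$, and the right side gives $X(\operatorname{scal})-\sum_e(\nabla_e\operatorname{Ric})(X,e)$. So both sides equal $\frac12X(\operatorname{scal})$: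
\begin{equation}\label{eq:scal}
\sum_{e'}B(X,e',e')=\tfrac12X(\operatorname{scal}).
\end{equation}

For a $(1,1)$-tensor field $A$ let $\nabla^2_{X,Y}A=\nabla_X\nabla_YA-\nabla_{\nabla_XY}A$. Expanding $R(X,Y)(AZ)$ by the Leibniz rule gives the \emph{Ricci identity}
\begin{equation}\label{eq:ricci}
(\nabla^2_{X,Y}A)Z-(\nabla^2_{Y,X}A)Z=R(X,Y)AZ-AR(X,Y)Z .
\end{equation}

The following form of the Leibniz rule drives the whole proof. If $S$ is a covariant tensor field and the function $S(Y_1,\dots,Y_m)$ vanishes identically for some vector fields $Y_1,\dots,Y_m$, then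
\begin{equation}\label{eq:leibniz}
(\nabla_XS)(Y_1,\dots,Y_m)=-\sum_{l=1}^mS(Y_1,\dots,\nabla_XY_l,\dots,Y_m).
\end{equation}
A component of $\nabla S$ is thus expressed through $S$ itself and the derivatives of the $Y_l$.

\section{The twisting of the eigenspaces}\label{sec:twist}

From here through Section~\ref{sec:div}, $A$ is a Codazzi tensor with constant distinct eigenvalues $\lambda_1,\dots,\lambda_r$. The orthogonal projection onto the $\lambda_i$-eigenspace is $P_i=\prod_{j\ne i}(A-\lambda_j)/(\lambda_i-\lambda_j)$, a smooth field. Its rank is its trace, a continuous integer-valued function, hence constant. So the eigenspaces form smooth, mutually orthogonal subbundles $D_1,\dots,D_r$ of $TM$, and every vector in $D_i$ extends to a local section of $D_i$. We fix a local orthonormal frame $\mathcal E_i$ of each $D_i$, put $\mathcal E=\mathcal E_1\cup\dots\cup\mathcal E_r$, and write $V_k=P_kV$ for the $D_k$-component of a vector $V$. Let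
\[
T(X,Y,Z)=g((\nabla_XA)Y,Z).
\]

\begin{lemma}\label{lem:T}
The tensor $T$ is totally symmetric, and it vanishes whenever two of its arguments lie in the same $D_i$. For every vector $X$, every section $Y$ of $D_j$ and every $k\ne j$,
\begin{equation}\label{eq:conn}
(\nabla_XY)_k=\frac1{\lambda_j-\lambda_k}\sum_{Z\in\mathcal E_k}T(X,Y,Z)\,Z .
\end{equation}
\end{lemma}

\begin{proof}
Since $A$ is self-adjoint, so is $\nabla_XA$, and $T$ is symmetric in $Y,Z$; by the Codazzi equation it is symmetric in $X,Y$. These two transpositions generate all permutations. For sections $Y$ of $D_j$ and $Z$ of $D_k$, constancy of $\lambda_j$ gives $\nabla_X(AY)=\lambda_j\nabla_XY$, so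
\[
T(X,Y,Z)=g(\nabla_X(AY),Z)-g(\nabla_XY,AZ)=(\lambda_j-\lambda_k)\,g(\nabla_XY,Z).
\]
For $k\neq j$ this is \eqref{eq:conn}. For $k=j$ it says that $T$ vanishes when its last two arguments lie in the same $D_j$, and total symmetry extends this to any two arguments.
\end{proof}

By \eqref{eq:conn}, $T$ records exactly how far $\nabla$ moves a section of $D_j$ out of $D_j$. Only its restrictions $T_{ijk}$ to $D_i\times D_j\times D_k$ with $i,j,k$ distinct can be nonzero.

\begin{corollary}\label{cor:two}
A Codazzi tensor with at most two distinct eigenvalues, both constant, is parallel.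
\end{corollary}

\begin{proof}
Among any three eigenvectors, two lie in the same eigenspace.
\end{proof}

\section{Three simple eigenvalues in dimension three}\label{sec:three}

The first case not covered by Corollary~\ref{cor:two} is $\dim M=r=3$. We prove Theorem~\ref{thm:B} in this case directly. Let $e_i$ be a local unit section of $D_i$, and put
\[
\tau=T(e_1,e_2,e_3),\qquad p=\lambda_2-\lambda_3,\quad q=\lambda_3-\lambda_1,\quad s=\lambda_1-\lambda_2 ,
\]
so that $p+q+s=0$ and $pqs\ne0$. The cyclic shift $1\to2\to3\to1$ fixes $\tau$ and sends $p\to q\to s\to p$; every formula below remains valid after it. By Lemma~\ref{lem:T}, and since $g(\nabla_Xe_i,e_i)=0$, the function $\tau$ determines the connection: $\nabla_{e_i}e_i=0$ and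
\begin{equation}\label{eq:conn3}
\begin{aligned}
\nabla_{e_1}e_2&=\frac\tau p\,e_3,&\nabla_{e_2}e_3&=\frac\tau q\,e_1,&\nabla_{e_3}e_1&=\frac\tau s\,e_2,\\
\nabla_{e_1}e_3&=-\frac\tau p\,e_2,&\nabla_{e_2}e_1&=-\frac\tau q\,e_3,&\nabla_{e_3}e_2&=-\frac\tau s\,e_1 .
\end{aligned}
\end{equation}
In particular $[e_1,e_2]=\tau\bigl(\frac1p+\frac1q\bigr)e_3=-\frac{\tau s}{pq}\,e_3$, and $[e_1,e_3]$ is a multiple of $e_2$.

\emph{The Ricci tensor is diagonal in the frame.} In $R(e_1,e_2)e_3$ the bracket term is a multiple of $\nabla_{e_3}e_3=0$, and $\nabla_{e_2}\nabla_{e_1}e_3$ is a multiple of $e_2$. So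
\[
\operatorname{Ric}(e_2,e_3)=R(e_1,e_2,e_3,e_1)=g\bigl(\nabla_{e_1}(\tfrac\tau q e_1),e_1\bigr)=\frac{e_1(\tau)}q .
\]
In $R(e_1,e_3)e_2$ the bracket term is a multiple of $\nabla_{e_2}e_2=0$, and $\nabla_{e_3}\nabla_{e_1}e_2$ is a multiple of $e_3$. So $\operatorname{Ric}(e_3,e_2)=g(\nabla_{e_1}\nabla_{e_3}e_2,e_1)=-e_1(\tau)/s$. Since $\operatorname{Ric}$ is symmetric and $\frac1q+\frac1s=-\frac p{qs}\ne0$, we get $e_1(\tau)=0$ and $\operatorname{Ric}(e_2,e_3)=0$. By cyclic shift, $\tau$ is locally constant and $\operatorname{Ric}$ is diagonal.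

\emph{The sectional curvatures are quadratic in $\tau$.} Let $\kappa_{ij}=R(e_i,e_j,e_j,e_i)$. From \eqref{eq:conn3},
\[
\kappa_{12}=-g(\nabla_{e_2}\nabla_{e_1}e_2,e_1)-g(\nabla_{[e_1,e_2]}e_2,e_1)=-\frac{\tau^2}{pq}-\Bigl(-\frac{\tau s}{pq}\Bigr)\Bigl(-\frac\tau s\Bigr)=-\frac{2\tau^2}{pq}.
\]
With $c=2\tau^2/(pqs)$ this and its shifts read
\begin{equation}\label{eq:kappa3}
\kappa_{12}=-cs,\qquad\kappa_{23}=-cp,\qquad\kappa_{13}=-cq .
\end{equation}
Since $p+q+s=0$, the eigenvalues of $\operatorname{Ric}$ are $\mu_1=\kappa_{12}+\kappa_{13}=cp$, $\mu_2=cq$, $\mu_3=cs$.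

\emph{The tensor $B$ is cubic in $\tau$.} For $i\ne j$ the function $\operatorname{Ric}(e_i,e_j)$ vanishes, so \eqref{eq:leibniz} gives $(\nabla_X\operatorname{Ric})(e_i,e_j)=(\mu_i-\mu_j)\,g(\nabla_Xe_i,e_j)$. Therefore
\begin{equation}\label{eq:B3}
B(e_1,e_2,e_3)=c\tau\Bigl(\frac{q-s}p+\frac{p-s}q\Bigr)=c\tau\,\frac{p^2+q^2-s(p+q)}{pq}=c\tau\,\frac{p^2+q^2+s^2}{pq}.
\end{equation}
The last factor is not zero, so $B(e_1,e_2,e_3)=0$ forces $\tau=0$, and then $\nabla A=0$.

The sum of squares in \eqref{eq:B3} is the point of the argument, and \eqref{eq:kappa3} tells what it is. Multiplying \eqref{eq:B3} by $2\tau/s$, and using $p^2s^2+\dots$ nowhere but only $2\tau^2=c\,pqs$, we find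
\begin{equation}\label{eq:model}
\kappa_{12}^2+\kappa_{23}^2+\kappa_{13}^2=\frac{2\,B(e_1,e_2,e_3)\,\tau}{\lambda_1-\lambda_2}.
\end{equation}
In general the eigenspaces have higher dimension, the frame no longer determines the connection, and many triples of eigenspaces interact. The three steps above nevertheless survive as Lemmas~\ref{lem:R}, \ref{lem:kappa} and~\ref{lem:div}, and \eqref{eq:model} survives as Proposition~\ref{prop:first}.

\section{The curvature between eigenspaces}\label{sec:curv}

To apply \eqref{eq:leibniz} to the curvature tensor we must know which of its components vanish. The next lemma is due to Derdzi\'nski and Shen \cite{DS}; we include a proof. It uses the Codazzi equation but not the constancy of the eigenvalues.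

\begin{lemma}\label{lem:R}
Let $X\in D_a$, $Y\in D_b$, $Z\in D_c$, $W\in D_d$. Then $R(X,Y,Z,W)=0$ unless either $a=b=c=d$, or $a\ne b$ and $\{c,d\}=\{a,b\}$.
\end{lemma}

\begin{proof}
Differentiating the Codazzi equation shows that $S(X;Y,Z)=(\nabla^2_{X,Y}A)Z$ is symmetric in $Y,Z$. The cyclic sum over $X,Y,Z$ of the left side of \eqref{eq:ricci} is
\[
S(X;Y,Z)-S(Y;X,Z)+S(Y;Z,X)-S(Z;Y,X)+S(Z;X,Y)-S(X;Z,Y)=0 .
\]
The cyclic sum of $AR(X,Y)Z$ vanishes by \eqref{eq:bianchi1}, so the cyclic sum of $R(X,Y)AZ$ vanishes too. If $\alpha,\beta,\gamma,\delta$ are the eigenvalues of $X,Y,Z,W$, this says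
\begin{equation}\label{eq:twisted}
\gamma R(X,Y)Z+\alpha R(Y,Z)X+\beta R(Z,X)Y=0 .
\end{equation}

\emph{Claim 1: if $a=b\ne c$, then $R(X,Y)Z=0$.} Subtract $\alpha$ times \eqref{eq:bianchi1} from \eqref{eq:twisted} to get $(\gamma-\alpha)R(X,Y)Z=0$.

\emph{Claim 2: if $a,b,c$ are distinct, then $R(X,Y,Z,W)=0$.} Put $r_1=R(X,Y,Z,W)$, $r_2=R(Y,Z,X,W)$, $r_3=R(Z,X,Y,W)$. By \eqref{eq:bianchi1} and \eqref{eq:twisted} the vector $(r_1,r_2,r_3)$ is orthogonal to the independent vectors $(1,1,1)$ and $(\gamma,\alpha,\beta)$. Hence there is a number $\theta$ with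
\begin{equation}\label{eq:theta}
r_1=(\alpha-\beta)\theta,\qquad r_2=(\beta-\gamma)\theta,\qquad r_3=(\gamma-\alpha)\theta ,
\end{equation}
and all three coefficients are nonzero. If $d=a$, then $r_2=R(X,W,Y,Z)=0$ by pair symmetry and Claim~1. If $d=b$, then $r_3=R(Y,W,Z,X)=0$, and if $d=c$, then $r_1=R(Z,W,X,Y)=0$, for the same reasons. In each case $\theta=0$.

Let $d\notin\{a,b,c\}$. The first two relations \eqref{eq:theta} for the quadruple $(Y,X,W,Z)$ concern $R(Y,X,W,Z)=r_1$ and $R(X,W,Y,Z)=r_2$, and they read $r_1=(\beta-\alpha)\theta'$, $r_2=(\alpha-\delta)\theta'$. Comparing the two expressions for $r_1$ gives $\theta'=-\theta$, and comparing those for $r_2$ gives $(\alpha+\beta-\gamma-\delta)\theta=0$. The quadruple $(Y,Z,X,W)$ has the same $\theta$, because passing to it permutes the relations \eqref{eq:theta} cyclically; for it the conclusion reads $(\beta+\gamma-\alpha-\delta)\theta=0$. Subtracting, $2(\alpha-\gamma)\theta=0$, so $\theta=0$.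

Now suppose $R(X,Y,Z,W)\ne0$. If $a=b$, Claim~1 gives $c=a$, and applied to $R(X,Y,W,Z)$ it gives $d=a$. Let $a\ne b$. Then $c\ne d$, since otherwise the previous sentence, applied to $R(Z,W,X,Y)$, would give $a=b$. Claim~2, applied to $R(X,Y,Z,W)$ and to $R(X,Y,W,Z)$, gives $c,d\in\{a,b\}$. So $\{c,d\}=\{a,b\}$.
\end{proof}

Apart from the curvature inside a single $D_i$, which will play no role, the only surviving components are the following. For $i\ne j$, $X,X'\in D_i$ and $Y,Y'\in D_j$ put
\[
\kappa_{ij}(X,X';Y,Y')=R(X,Y,Y',X').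
\]
For unit vectors, $\kappa_{ij}(X,X;Y,Y)$ is the sectional curvature of the plane of $X$ and $Y$. Since $R(Y,Y')X=0$ by Claim~1, the identity \eqref{eq:bianchi1} gives $R(X,Y)Y'=R(X,Y')Y$, that is,
\begin{equation}\label{eq:ksym}
\kappa_{ij}(X,X';Y,Y')=\kappa_{ij}(X,X';Y',Y).
\end{equation}

The Ricci identity expresses $\kappa_{ij}$ through second derivatives of $A$, that is, through $\nabla T$. The components of $\nabla T$ that occur have two arguments in one eigenspace, where $T$ vanishes, so \eqref{eq:leibniz} and \eqref{eq:conn} turn them into quadratic expressions in $T$. For $k\ne i,j$ put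
\[
Q^{ij}_k(X,X';Y,Y')=\sum_{Z\in\mathcal E_k}\bigl[T(X,Y,Z)\,T(X',Y',Z)+T(X,Y',Z)\,T(X',Y,Z)\bigr].
\]

\begin{lemma}\label{lem:kappa}
For $i\neq j$,
\begin{equation}\label{eq:kappa}
\kappa_{ij}=\sum_{k\ne i,j}\frac{Q^{ij}_k}{(\lambda_i-\lambda_k)(\lambda_j-\lambda_k)} .
\end{equation}
\end{lemma}

\begin{proof}
Let $X,X'$ be sections of $D_i$ and $Y,Y'$ sections of $D_j$. Since $(\nabla_XT)(Y,X',Y')=g((\nabla^2_{X,Y}A)X',Y')$, the Ricci identity \eqref{eq:ricci} gives
\begin{equation}\label{eq:ricciT}
\begin{aligned}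
(\nabla_XT)(Y,X',Y')-(\nabla_YT)(X,X',Y')&=(\lambda_i-\lambda_j)R(X,Y,X',Y')\\
&=-(\lambda_i-\lambda_j)\,\kappa_{ij}(X,X';Y,Y').
\end{aligned}
\end{equation}
By Lemma~\ref{lem:T}, $T(Y,\cdot,Y')=0$. So \eqref{eq:leibniz} applies and its middle term vanishes:
\[
(\nabla_XT)(Y,X',Y')=-T(\nabla_XY,X',Y')-T(Y,X',\nabla_XY').
\]
Only the components of $\nabla_XY$ and $\nabla_XY'$ in $D_k$ with $k\ne i,j$ contribute. By \eqref{eq:conn} the right side is
\[
-\sum_{k\ne i,j}\sum_{Z\in\mathcal E_k}\frac{T(X,Y,Z)T(Z,X',Y')+T(X,Y',Z)T(Y,X',Z)}{\lambda_j-\lambda_k}=-\sum_{k\ne i,j}\frac{Q^{ij}_k}{\lambda_j-\lambda_k}.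
\]
For the other term we use $T(X,X',\cdot)=0$:
\begin{align*}
(\nabla_YT)(X,X',Y')&=-T(\nabla_YX,X',Y')-T(X,\nabla_YX',Y')\\
&=-\sum_{k\ne i,j}\sum_{Z\in\mathcal E_k}\frac{T(Y,X,Z)T(Z,X',Y')+T(Y,X',Z)T(X,Z,Y')}{\lambda_i-\lambda_k}\\
&=-\sum_{k\ne i,j}\frac{Q^{ij}_k}{\lambda_i-\lambda_k}.
\end{align*}
Insert both into \eqref{eq:ricciT}, use $\frac1{\lambda_j-\lambda_k}-\frac1{\lambda_i-\lambda_k}=\frac{\lambda_i-\lambda_j}{(\lambda_i-\lambda_k)(\lambda_j-\lambda_k)}$, and divide by $-(\lambda_i-\lambda_j)$.
\end{proof}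

In the setting of Section~\ref{sec:three}, $Q^{12}_3=2\tau^2$ and $(\lambda_1-\lambda_3)(\lambda_2-\lambda_3)=-pq$, so \eqref{eq:kappa} returns \eqref{eq:kappa3}.

\section{The divergence of the curvature and the proof of Theorem~\ref{thm:B}}\label{sec:div}

In dimension three we computed $B$ from the eigenvalues of $\operatorname{Ric}$. In general $\operatorname{Ric}$ also contains the curvature inside each $D_i$, about which we know nothing. The way around this is to compute $B$ as the divergence \eqref{eq:div} of $R$ on three different eigenspaces: there $R$ vanishes, \eqref{eq:leibniz} applies, and only the $\kappa$'s appear.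

Fix distinct $i,j,k$. For $X\in D_i$, $Y\in D_j$, $Z\in D_k$ let each $\kappa$ act on the two matching slots of $T$:
\begin{align*}
(\kappa_{ij}\cdot T)(X,Y,Z)&=\sum_{X',Y'}\kappa_{ij}(X,X';Y,Y')\,T(X',Y',Z),\\
(\kappa_{jk}\cdot T)(X,Y,Z)&=\sum_{Y',Z'}\kappa_{jk}(Y,Y';Z,Z')\,T(X,Y',Z'),\\
(\kappa_{ik}\cdot T)(X,Y,Z)&=\sum_{X',Z'}\kappa_{ik}(X,X';Z,Z')\,T(X',Y,Z'),
\end{align*}
where $X',Y',Z'$ run over $\mathcal E_i,\mathcal E_j,\mathcal E_k$. As before we abbreviate
\begin{equation}\label{eq:pqs}
p=\lambda_j-\lambda_k,\qquad q=\lambda_k-\lambda_i,\qquad s=\lambda_i-\lambda_j,\qquad p+q+s=0 .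
\end{equation}

\begin{lemma}\label{lem:div}
On $D_i\times D_j\times D_k$,
\begin{equation}\label{eq:Bformula}
-pq\,B=p\,(\kappa_{jk}\cdot T)+q\,(\kappa_{ik}\cdot T)+s\,(\kappa_{ij}\cdot T).
\end{equation}
\end{lemma}

\begin{proof}
Let $X,Y,Z$ be sections of $D_i,D_j,D_k$. By Lemma~\ref{lem:R}, $R(X,Y,Z,\cdot)=0$ identically. So \eqref{eq:div} and \eqref{eq:leibniz} give
\[
B(X,Y,Z)=-\sum_{e\in\mathcal E}\bigl[R(\nabla_eX,Y,Z,e)+R(X,\nabla_eY,Z,e)+R(X,Y,\nabla_eZ,e)\bigr].
\]
Lemma~\ref{lem:R} selects the components that can contribute, and \eqref{eq:conn} evaluates them.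

\emph{First term.} For $U\in D_u$, $e\in D_d$, the component $R(U,Y,Z,e)$ can be nonzero only if $\{u,j\}=\{k,d\}$, that is, $u=k$ and $d=j$. For $e=Y'\in\mathcal E_j$ we have $(\nabla_{Y'}X)_k=-\frac1q\sum_{Z'}T(X,Y',Z')Z'$, and $R(Z',Y,Z,Y')=-\kappa_{jk}(Y,Y';Z,Z')$ by \eqref{eq:ksym}. The contribution to $B$ is $-\frac1q(\kappa_{jk}\cdot T)$.

\emph{Second term.} The component $R(X,U,Z,e)$ requires $\{i,u\}=\{k,d\}$, so $u=k$ and $d=i$. For $e=X'\in\mathcal E_i$ we have $(\nabla_{X'}Y)_k=\frac1p\sum_{Z'}T(X',Y,Z')Z'$, and $R(X,Z',Z,X')=\kappa_{ik}(X,X';Z,Z')$ by \eqref{eq:ksym}. The contribution is $-\frac1p(\kappa_{ik}\cdot T)$.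

\emph{Third term.} The component $R(X,Y,U,e)$ requires $\{u,d\}=\{i,j\}$, which leaves two cases. For $e=Y'\in\mathcal E_j$ we have $(\nabla_{Y'}Z)_i=\frac1q\sum_{X'}T(X',Y',Z)X'$ and $R(X,Y,X',Y')=-\kappa_{ij}(X,X';Y,Y')$; the contribution is $\frac1q(\kappa_{ij}\cdot T)$. For $e=X'\in\mathcal E_i$ we have $(\nabla_{X'}Z)_j=-\frac1p\sum_{Y'}T(X',Y',Z)Y'$ and $R(X,Y,Y',X')=\kappa_{ij}(X,X';Y,Y')$; the contribution is $\frac1p(\kappa_{ij}\cdot T)$.

Add the four contributions, multiply by $-pq$, and use $-(p+q)=s$.
\end{proof}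

For tensors on the same product of eigenspaces let $\langle\cdot,\cdot\rangle$ be the sum of the products of components in the frames $\mathcal E_i$, and $|\cdot|$ the corresponding norm. Let $B_{ijk}$ be the restriction of $B$ to $D_i\times D_j\times D_k$. To extract a sign from \eqref{eq:Bformula} we pair it with $T_{ijk}$. For a single triple the result has no evident sign: it contains $\langle\kappa_{ij},Q^{ij}_k\rangle$ for one $k$, whereas $\kappa_{ij}$ is a combination of the $Q^{ij}_k$ for all $k$. But after division by $-pqs$ the weights in \eqref{eq:Bformula} become the weights in \eqref{eq:kappa}, and the sum over all triples is a sum of squares.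

\begin{proposition}\label{prop:first}
For every Codazzi tensor with constant eigenvalues,
\[
\sum_{i<j}|\kappa_{ij}|^2=\sum_{i<j<k}\frac{2\,\langle B_{ijk},T_{ijk}\rangle}{\lambda_i-\lambda_j}.
\]
\end{proposition}

\begin{proof}
Fix $i<j<k$. Exchanging the names of $Y$ and $Y'$ in the second half of $Q^{ij}_k$ and using \eqref{eq:ksym}, we see that both halves have the same pairing with $\kappa_{ij}$. Hence
\[
\langle\kappa_{ij}\cdot T,T_{ijk}\rangle=\sum\kappa_{ij}(X,X';Y,Y')\,T(X',Y',Z)\,T(X,Y,Z)=\tfrac12\langle\kappa_{ij},Q^{ij}_k\rangle .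
\]
Since $T$ is totally symmetric, the same identity with the indices renamed gives $\langle\kappa_{jk}\cdot T,T_{ijk}\rangle=\frac12\langle\kappa_{jk},Q^{jk}_i\rangle$ and $\langle\kappa_{ik}\cdot T,T_{ijk}\rangle=\frac12\langle\kappa_{ik},Q^{ik}_j\rangle$. Pair \eqref{eq:Bformula} with $2T_{ijk}$ and divide by $-pqs$. By \eqref{eq:pqs},
\begin{equation}\label{eq:denoms}
\begin{gathered}
-pq=(\lambda_i-\lambda_k)(\lambda_j-\lambda_k),\qquad -qs=(\lambda_j-\lambda_i)(\lambda_k-\lambda_i),\\
-ps=(\lambda_i-\lambda_j)(\lambda_k-\lambda_j),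
\end{gathered}
\end{equation}
so that
\begin{multline*}
\frac{2\langle B_{ijk},T_{ijk}\rangle}{\lambda_i-\lambda_j}=\frac{\langle\kappa_{ij},Q^{ij}_k\rangle}{(\lambda_i-\lambda_k)(\lambda_j-\lambda_k)}+\frac{\langle\kappa_{jk},Q^{jk}_i\rangle}{(\lambda_j-\lambda_i)(\lambda_k-\lambda_i)}\\
+\frac{\langle\kappa_{ik},Q^{ik}_j\rangle}{(\lambda_i-\lambda_j)(\lambda_k-\lambda_j)} .
\end{multline*}
Each term on the right has the form $\langle\kappa_{ab},Q^{ab}_c\rangle/((\lambda_a-\lambda_c)(\lambda_b-\lambda_c))$ with $a<b$ and $c\ne a,b$, and in the sum over $i<j<k$ each such $(a,b,c)$ occurs exactly once. By \eqref{eq:kappa} the terms with fixed $a<b$ add up to $\langle\kappa_{ab},\kappa_{ab}\rangle$.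
\end{proof}

It remains to pass from $\kappa$ to $T$. Let $\operatorname{tr}\kappa_{ij}=\sum_{X\in\mathcal E_i,\,Y\in\mathcal E_j}\kappa_{ij}(X,X;Y,Y)$, the sum of the sectional curvatures between $D_i$ and $D_j$. Setting $X'=X$, $Y'=Y$ in \eqref{eq:kappa} and summing gives
\begin{equation}\label{eq:trace}
\operatorname{tr}\kappa_{ij}=\sum_{k\ne i,j}\frac{2\,|T_{ijk}|^2}{(\lambda_i-\lambda_k)(\lambda_j-\lambda_k)} .
\end{equation}
The denominator is negative when $\lambda_k$ lies between $\lambda_i$ and $\lambda_j$ and positive otherwise, so one such equation alone allows cancellation. The unweighted sum over $i<j$ is useless: by \eqref{eq:denoms} the coefficient of $2|T_{ijk}|^2$ in it is $-(p+q+s)/(pqs)=0$. The weights $(\lambda_i-\lambda_j)^2$ give every triple the same coefficient.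

\begin{proposition}\label{prop:second}
For every Codazzi tensor with constant eigenvalues,
\[
\sum_{i<j}(\lambda_i-\lambda_j)^2\operatorname{tr}\kappa_{ij}=-6\sum_{i<j<k}|T_{ijk}|^2=-|\nabla A|^2 .
\]
\end{proposition}

\begin{proof}
The number $|T_{ijk}|^2$ does not depend on the order of the indices. Insert \eqref{eq:trace} into the left side and collect the three terms that belong to a triple $i<j<k$. By \eqref{eq:denoms} the coefficient of $2|T_{ijk}|^2$ is
\[
-\frac{s^2}{pq}-\frac{p^2}{qs}-\frac{q^2}{ps}=-\frac{p^3+q^3+s^3}{pqs}=-3,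
\]
because $p^3+q^3+s^3-3pqs=(p+q+s)(p^2+q^2+s^2-pq-qs-sp)=0$. The second equality holds since, by Lemma~\ref{lem:T}, $|\nabla A|^2=|T|^2$ is the sum of $|T_{ijk}|^2$ over ordered triples of distinct indices.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The hypothesis says $B_{ijk}=0$ for distinct $i,j,k$; this is the only place where it is used. By Proposition~\ref{prop:first}, $\kappa_{ij}=0$ for all $i<j$. By Proposition~\ref{prop:second}, $\nabla A=0$.
\end{proof}

\section{Products of Einstein manifolds}\label{sec:class}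

We recall de Rham's theorem: if $M$ is complete and simply connected and $TM=D_1\oplus\dots\oplus D_r$ is an orthogonal sum of parallel subbundles, then $M$ is isometric to a Riemannian product $M_1\times\dots\times M_r$ in which $D_i$ is tangent to the $i$-th factor. We also recall that a homogeneous manifold is complete, since there is one radius $\varepsilon>0$ for which all closed $\varepsilon$-balls are compact.

\begin{proof}[Proof of Corollary~\ref{cor:C}]
On a Riemannian product the subbundles tangent to the factors are parallel, and $\operatorname{Ric}$ is the orthogonal sum of the Ricci tensors of the factors. A product of Einstein manifolds therefore has $\operatorname{Ric}=\sum_i\lambda_i\,g_i$ with constant $\lambda_i$ and parallel $g_i$; it is Ricci-parallel, hence a $\mathcal B$-manifold.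

Conversely, let $M$ be a simply connected homogeneous $\mathcal B$-manifold, and let $\lambda_i$, $D_i$ be the eigenvalues and eigenbundles of $\operatorname{Ric}$. By Theorem~\ref{thm:A} and \eqref{eq:conn} the $D_i$ are parallel. By de Rham's theorem $M=M_1\times\dots\times M_r$ with $D_i$ tangent to $M_i$, and $M_i$ is Einstein with constant $\lambda_i$. It remains to show that $M_j$ is homogeneous. An isometry $\varphi$ of $M$ preserves $\operatorname{Ric}$, hence each $D_i$. If $\pi_j\colon M\to M_j$ is the projection, the differential of $\pi_j\circ\varphi$ vanishes on $D_i$ for $i\ne j$. As the factors are connected, $\pi_j\circ\varphi=\varphi_j\circ\pi_j$ for a smooth map $\varphi_j\colon M_j\to M_j$, so $\varphi=\varphi_1\times\dots\times\varphi_r$. The differential of $\varphi_j$ is the restriction of $d\varphi$ to $D_j$, a linear isometry, and the corresponding factor of $\varphi^{-1}$ is inverse to $\varphi_j$. So $\varphi_j$ is an isometry of $M_j$, and transitivity on $M$ gives transitivity on $M_j$.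

For the last statement, isometries of $M$ lift to isometries of the universal cover and deck transformations act transitively on each fiber, so the universal cover of a homogeneous manifold is homogeneous. The condition $B=0$ is local, so it holds on $M$ if and only if it holds on the cover.
\end{proof}

\section{The hypotheses cannot be dropped}\label{sec:sharp}

The first example shows that the constancy of the eigenvalues is needed in Theorem~\ref{thm:A}, even for complete metrics of constant scalar curvature with at most two distinct Ricci eigenvalues at each point.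

\begin{example}\label{ex:warped}
Let $n\ge3$. On $\mathbb R\times\mathbb R^{n-1}$ with coordinates $t,x_1,\dots,x_{n-1}$ let
\[
g=dt^2+f(t)^2\sum_a dx_a^2,\qquad f=(\cosh t)^{2/n},\qquad u=\frac{f'}f=\frac2n\tanh t .
\]
Since $f\ge1$, the metric $g$ dominates the Euclidean metric, so every $g$-Cauchy sequence converges and $g$ is complete. For the coordinate fields $\partial_t,\partial_a$ the connection is
\[
\nabla_{\partial_t}\partial_t=0,\qquad\nabla_{\partial_t}\partial_a=\nabla_{\partial_a}\partial_t=u\,\partial_a,\qquad\nabla_{\partial_a}\partial_b=-uf^2\delta_{ab}\,\partial_t .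
\]
All brackets vanish, and so
\begin{gather*}
R(\partial_a,\partial_t)\partial_t=-\nabla_{\partial_t}(u\,\partial_a)=-(u'+u^2)\partial_a,\qquad R(\partial_a,\partial_b)\partial_t=0,\\
R(\partial_a,\partial_b)\partial_c=-u^2f^2(\delta_{bc}\partial_a-\delta_{ac}\partial_b).
\end{gather*}
Hence the Ricci endomorphism $A$ has eigenvalue $\rho$ on $\partial_t$ and $\sigma$ on the $\partial_a$, where
\[
\rho=-(n-1)(u'+u^2),\qquad\sigma=-(u'+u^2)-(n-2)u^2=-u'-(n-1)u^2 .
\]
Here $u'+\frac n2u^2=\frac2n(1-\tanh^2t)+\frac2n\tanh^2t=\frac2n$, so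
\[
\operatorname{scal}=\rho+(n-1)\sigma=-2(n-1)\Bigl(u'+\frac n2u^2\Bigr)=-\frac{4(n-1)}n .
\]
From $(\nabla_XA)Y=\nabla_X(AY)-A\nabla_XY$ we get
\[
(\nabla_{\partial_a}A)\partial_t=(\rho-\sigma)u\,\partial_a,\quad(\nabla_{\partial_t}A)\partial_a=\sigma'\partial_a,\quad(\nabla_{\partial_a}A)\partial_b=(\rho-\sigma)uf^2\delta_{ab}\,\partial_t .
\]
The last expression is symmetric in $a,b$, so $g$ is a $\mathcal B$-metric if and only if $\sigma'=(\rho-\sigma)u$. Since $\rho-\sigma=-(n-2)u'$ and $\sigma'=-u''-2(n-1)uu'$, we have $(\rho-\sigma)u-\sigma'=u''+nuu'=(u'+\frac n2u^2)'=0$. So $g$ is a $\mathcal B$-metric. But $(\nabla_{\partial_t}A)\partial_t=\rho'\partial_t$, and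
\[
\rho=-(n-1)\Bigl[\frac2n+\frac2n\Bigl(\frac2n-1\Bigr)\tanh^2t\Bigr]
\]
is not constant for $n\ge3$. So $g$ is not Ricci-parallel. The proof of Theorem~\ref{thm:B} fails at its first step: for $t\neq0$ the component $T(\partial_t,\partial_a,\partial_a)=\sigma'f^2=-\rho'f^2/(n-1)$ is not zero, although two arguments lie in one eigenspace.
\end{example}

The other two examples show that the hypothesis on $B$ is needed in Theorem~\ref{thm:B}, even on homogeneous manifolds.

\begin{example}\label{ex:cartan}
For a hypersurface of a unit sphere, the Codazzi equation says that the shape operator $A$ is a Codazzi tensor, and the Gauss equation says that the plane spanned by orthonormal eigenvectors of $A$ with eigenvalues $\alpha,\beta$ has sectional curvature $1+\alpha\beta$. Cartan's homogeneous minimal isoparametric hypersurface $M^3\subset S^4$ \cite{Cartan} has constant principal curvatures $\lambda_1=\sqrt3$, $\lambda_2=0$, $\lambda_3=-\sqrt3$. If $A$ were parallel, then by \eqref{eq:ricci} $R(e_1,e_2)$ would commute with $A$, and pairing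 $R(e_1,e_2)Ae_2=AR(e_1,e_2)e_2$ with $e_1$ would give $(\lambda_2-\lambda_1)\kappa_{12}=0$. But $\kappa_{12}=1+\sqrt3\cdot0=1$. So $\nabla A\ne0$. In the notation of Section~\ref{sec:three}, $p=s=\sqrt3$ and $q=-2\sqrt3$; the Gauss equation gives $\kappa_{12}=\kappa_{23}=1$, $\kappa_{13}=-2$, which agrees with \eqref{eq:kappa3} for $\tau^2=3$, and \eqref{eq:model} gives $B(e_1,e_2,e_3)=\pm3$.
\end{example}

\begin{example}\label{ex:lie}
The formulas of Section~\ref{sec:three} can be realized for any three distinct numbers $\lambda_1,\lambda_2,\lambda_3$. Choose a constant $\tau$ with $\tau pqs<0$, put $(c_1,c_2,c_3)=-\frac{\tau}{pqs}(p^2,q^2,s^2)$, and define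
\[
[e_1,e_2]=c_3e_3,\qquad[e_2,e_3]=c_1e_1,\qquad[e_3,e_1]=c_2e_2 .
\]
All $c_i$ are positive, and the vectors $f_1=e_1/\sqrt{c_2c_3}$, $f_2=e_2/\sqrt{c_3c_1}$, $f_3=e_3/\sqrt{c_1c_2}$ satisfy $[f_1,f_2]=f_3$ and its cyclic shifts. So this is the Lie algebra of $SU(2)$. Take the left-invariant metric on $SU(2)$ for which $e_1,e_2,e_3$ is orthonormal, and let $Ae_i=\lambda_ie_i$. For such a frame the Koszul formula reads
\[
2g(\nabla_XY,Z)=g([X,Y],Z)-g([Y,Z],X)+g([Z,X],Y).
\]
It gives zero when two of $X,Y,Z$ coincide, and, since $p^2=(q+s)^2$,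
\[
2g(\nabla_{e_1}e_2,e_3)=c_3-c_1+c_2=-\frac{\tau}{pqs}(s^2+q^2-p^2)=\frac{2\tau}p .
\]
Thus $T(e_1,e_2,e_3)=(\lambda_2-\lambda_3)\,g(\nabla_{e_1}e_2,e_3)=\tau$, and by cyclic shift $T(e_2,e_3,e_1)=T(e_3,e_1,e_2)=\tau$. As $T$ is symmetric in its last two arguments and its components with a repeated index vanish, it is totally symmetric. So $A$ is a left-invariant Codazzi tensor with constant eigenvalues, and $\nabla A\ne0$.
\end{example}

\begin{thebibliography}{9}

\bibitem{Cartan}
\'E. Cartan, Math. Z. 45 (1939).

\bibitem{DS}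
Derdzi\'nski and Shen, Proc. London Math. Soc. 47 (1983).

\bibitem{LI}
\emph{Left-Invariant Einstein-like Metrics on Compact Lie Groups},\\
\texttt{https://www.mdpi.com/2227-7390/10/9/1510/pdf?version=1651916395}

\end{thebibliography}
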